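# Large $p$-power substitutions and the full residual freeness of limit pro-$p$ groups

## Extending centralizers, and the guess that $t\mapsto d^N$ suffices

Fix a prime $p$ and put $k=\mathbf F_p$. Throughout, all groups are pro-$p$, subgroups are closed, homomorphisms are continuous, and $\langle S\rangle$ is the closed subgroup generated by $S$.

Start with a free pro-$p$ group of finite rank. Choose a procyclic subgroup $C$ that equals its own centralizer, and adjoin new elements that commute with each other and with $C$, with no other relation imposed. Repeat this finitely often, and pass to a finitely generated closed subgroup. Can every nontrivial element of the resulting group be detected by a homomorphism into a free pro-$p$ group?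

The first guess is yes. A new element $t$ is only required to commute with $C=\langle d\rangle$, so it can be sent back into $C$: for every $N\in\mathbf Z_p$ there is a retraction with $t\mapsto d^N$. An element that dies under all of these would satisfy infinitely many unrelated coincidences. The guess is right, but the proof cannot be the obvious one. Here are the precise definitions.

**Definition (amalgamated product).** For $C\le G$ and $C\le A$, $G\amalg_CA$ is the push-out in the category of pro-$p$ groups: a homomorphism $G\amalg_CA\to L$ is the same as a pair of homomorphisms $G\to L$, $A\to L$ that agree on $C$. (That $G$ and $A$ embed is not part of the definition. In our situation we prove it.)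

**Definition (the classes $\mathcal G_n$, limit pro-$p$ groups).** $\mathcal G_0$ is the class of free pro-$p$ groups of finite rank. For $n\ge1$, $\mathcal G_n$ consists of all $G=G_{n-1}\amalg_CA$ with $G_{n-1}\in\mathcal G_{n-1}$, $C\le G_{n-1}$ procyclic with $C_{G_{n-1}}(C)=C$, and $A\cong\mathbf Z_p^m$ free abelian of finite rank in which $C$ is a direct summand. A *limit pro-$p$ group* is a finitely generated closed subgroup of some group in $\bigcup_n\mathcal G_n$.

**Definition (residual freeness).** $G$ is *residually free pro-$p$* if for every $1\ne g\in G$ some homomorphism $\varphi$ from $G$ to a free pro-$p$ group has $\varphi(g)\ne1$. It is *fully* residually free pro-$p$ if for all $g_1,\dots,g_r\in G\setminus\{1\}$ a single $\varphi$ has $\varphi(g_i)\ne1$ for all $i$.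

Both properties pass to closed subgroups by restricting $\varphi$, so we only have to treat the groups in $\bigcup_n\mathcal G_n$.

We use the following standard facts (see e.g. Ribes–Zalesskii, *Profinite Groups*; Koch, *Galois Theory of $p$-Extensions*). Here $\Phi(Y)$ is the Frattini subgroup, so that $Y/\Phi(Y)$ is the largest elementary abelian quotient of $Y$, and $d(Y)=\dim_kY/\Phi(Y)$ is the minimal number of generators.

- **(F1)** Closed subgroups of free pro-$p$ groups are free pro-$p$.
- **(F2)** (Schreier) If $U$ is open in a finitely generated free pro-$p$ group $S$, then $d(U)-1=[S:U](d(S)-1)$.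
- **(F3)** A free pro-$p$ group of rank $\ge2$ has trivial center.
- **(F4)** In a finitely generated free pro-$p$ group, every element outside the Frattini subgroup is a member of a basis.
- **(F5)** (Magnus) If $Y$ is free pro-$p$ on $x_1,\dots,x_n$, then $k[[Y]]\cong k\langle\langle X_1,\dots,X_n\rangle\rangle$ as topological rings via $x_i\mapsto1+X_i$. Let $V=Y/\Phi(Y)$, identified with $\bigoplus kX_i$ by $x_i\mapsto X_i$. Then $k[[Y]]=\prod_{\nu\ge0}V^{\otimes\nu}$. For $y\in Y$, the element $y-1$ has zero constant term, and its degree-one part is the image of $y$ in $V$: since $(1+a+\cdots)(1+a'+\cdots)=1+(a+a')+\cdots$, the degree-one part is a homomorphism $Y\to V$, and it has the right values on the $x_i$.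
- **(F6)** If $F$ is free pro-$p$ and $1\ne h\in F$, then $D=C_F(h)$ is isomorphic to $\mathbf Z_p$ and $C_F(D)=D$. Indeed $D$ is free pro-$p$ by (F1) and has the nontrivial central element $h$, so it has rank $1$ by (F3); and $C_F(D)\le C_F(h)=D$.

From (F6): if $1\ne d\in F$ is not a $p$-th power in $F$, then $C_F(d)=\langle d\rangle$. For $C_F(d)=\langle e\rangle\cong\mathbf Z_p$ and $d=e^a$, and $a$ must be a unit.

**Free groups.** For $G\in\mathcal G_0$ the identity map does everything.

**The groups $\mathbf Z_p^m$, $m\ge1$.** Here $\mathbf Z_p^m=\mathbf Z_p\amalg_{\mathbf Z_p}\mathbf Z_p^m\in\mathcal G_1$. Let $v_i=(a_{i1},\dots,a_{im})\neq0$ for $i=1,\dots,r$. For $x\in\mathbf Z_p^{m-1}$ let $\rho_x:\mathbf Z_p^m\to\mathbf Z_p$ be the map $(a_1,\dots,a_m)\mapsto a_1+\sum_{j\ge2}a_jx_j$, which is a retraction onto the first factor. The polynomial $\prod_i(a_{i1}+\sum_{j\ge2}a_{ij}x_j)$ is nonzero and $\mathbf Z_p$ is an infinite domain, so some $x$ makes it nonzero. This $\rho_x$ kills no $v_i$.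

**A basis element.** Let $F$ be free pro-$p$ on $d,x$ and $\Gamma=F\amalg_{\langle d\rangle}(\langle d\rangle\times\langle t\rangle)$. Since $d\notin\Phi(F)$, $d$ is not a $p$-th power, so $C_F(d)=\langle d\rangle$. Let $r_N$ be the identity on $F$ with $r_N(t)=d^N$, $N\ne0$. By (F6), $C_F(d^N)$ is abelian and contains $d$, so $C_F(d^N)=\langle d\rangle$. Hence $r_N([t,x])=[d^N,x]\ne1$. Now test $g=[xtx^{-1},t]$. If $r_N(g)=1$, then $xd^Nx^{-1}\in C_F(d^N)=\langle d\rangle$. Comparing images in $F^{ab}\cong\mathbf Z_p^2$ gives $xd^Nx^{-1}=d^N$, so $x\in\langle d\rangle$, which is false. So $r_N(g)\ne1$.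

## Words, finite quotients, and a computation in $k[[\sigma,\tau]]$

Let $F$ be free pro-$p$ of finite rank, $D=\langle d\rangle$ self-centralizing, $\Gamma=F\amalg_D(D\times\langle t\rangle)$. A sensible plan is to write an element as a word $y_0t^{n_1}y_1\cdots t^{n_b}y_b$, apply $r_N$, and show that for $N$ large compared with the word the long blocks $d^{Nn_j}$ cannot cancel.

This stops at a definite point. An element of $\Gamma$ is only a limit of such words, and the number $b$ of blocks is unbounded along the limit, so a bound on $N$ that depends on the word gives nothing. Compactness does not help either. Let $N$ run through powers of $p$, and let $W$ be open normal in $F$. Then $d^N\in W$ for large $N$, so $r_N$ and $r_0$ (where $t\mapsto1$) agree modulo $W$ on the generating set $F\cup\{t\}$, hence everywhere. For $g\in\ker r_0$, for instance $g=t$, we get $r_N(g)\in W$ for all large $N$. So nontriviality of $r_N(g)$ must be seen at a depth in $F$ that grows with $N$.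

The smallest example shows how to do it. Let $F=D=\langle d\rangle$, so $\Gamma=\mathbf Z_p^2$ and $k[[\Gamma]]=k[[\sigma,\tau]]$ with $\sigma=d-1$, $\tau=t-1$. If $N$ is a power of $p$, then $r_N$ sends $\tau$ to $d^N-1=\sigma^N$. Let $0\ne z=\sum_bz_b(\sigma)\tau^b$, let $\beta$ be the least $b$ with $z_b\ne0$, and write $z_\beta=\sigma^n\cdot(\text{unit})$. Then $z\mapsto\sum_bz_b\sigma^{Nb}$. For $N>n$ the terms with $b>\beta$ have order $\ge N(\beta+1)>n+N\beta$, so the image has order exactly $n+N\beta$ and is not zero. A power series has a lowest term although it has no longest word, and the growing depth is simply $n+N\beta$.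

So we work with the completed group algebra instead of the group. We describe $k[[\Gamma]]$ as a ring of noncommutative power series in $\tau=t-1$, and then show that leading terms do not cancel after $\tau\mapsto\sigma^N$.

## Measures on profinite spaces, and a property strong enough for induction

For a profinite space $X=\varprojlim X_i$ with $X_i$ finite, put $k[[X]]=\varprojlim k[X_i]$. An element is the same as a finitely additive $k$-valued function $\mu$ on the clopen subsets of $X$: if $U$ is the preimage of $U_i\subseteq X_i$, then $\mu(U)$ is the sum of the coefficients over $U_i$. A continuous $f:X\to X'$ induces $(f_*\mu)(U)=\mu(f^{-1}U)$. Points of $X$ are elements of $k[[X]]$ (point masses), and their span is dense. A continuous map from $X$ to an inverse limit of finite $k$-spaces extends uniquely to a continuous linear map on $k[[X]]$. For a group $G$, $k[[G]]$ is the completed group algebra.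

For example, $k[[\langle c\rangle]]=k[[\sigma]]$ for $\langle c\rangle\cong\mathbf Z_p$, $\sigma=c-1$. The element $\sum_j\sigma^{p^j}=\sum_j(c^{p^j}-1)$ gives mass $1$ to a small clopen neighborhood of each $c^{p^j}$. It is not a finite combination of points.

- **(M1)** $k[[X]]\hat\otimes k[[X']]=k[[X\times X']]$, with $(z\otimes z')(U\times U')=z(U)z'(U')$. If $z\ne0\ne z'$, then $z\otimes z'\ne0$: choose $U,U'$ with $z(U)\ne0\ne z'(U')$.
- **(M2)** If $f:X\to X'$ is continuous and injective, then $f_*$ is injective. For clopen $V\subseteq X$ the disjoint compact sets $f(V)$, $f(X\setminus V)$ are separated by a clopen subset of $X'$, so $V$ is the preimage of a clopen set, and $f_*\mu$ determines $\mu(V)$.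
- **(M3)** Let $\operatorname{supp}\mu$ be the complement of the union of all clopen $U$ with $\mu(U')=0$ for all clopen $U'\subseteq U$. If a clopen $U$ is disjoint from $\operatorname{supp}\mu$, then $\mu(U)=0$: by compactness $U$ is a finite disjoint union of clopen sets, each inside a set of that kind. So $\operatorname{supp}\mu=\emptyset$ iff $\mu=0$. For closed $Z\subseteq X$, $\mu\in k[[Z]]$ iff $\operatorname{supp}\mu\subseteq Z$. One direction is clear. For the other put $\nu(U\cap Z)=\mu(U)$; this is well defined, because if $U\cap Z=U'\cap Z$, then $U\setminus U'$ and $U'\setminus U$ are disjoint from $Z$ and have measure $0$.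
- **(M4)** For injective $f$, $\operatorname{supp}f_*\mu=f(\operatorname{supp}\mu)$. A point outside $f(X)$ has a clopen neighborhood missing $f(X)$. For a point $f(x)$, use that the clopen subsets of $X$ are exactly the preimages of clopen subsets of $X'$: if $x\in V=f^{-1}(U)$ and $\mu$ vanishes on all clopen subsets of $V$, then $f_*\mu$ vanishes on all clopen subsets of $U$. Conversely, if $f_*\mu$ vanishes on all clopen subsets of a neighborhood $U$ of $f(x)$, then each clopen $V'\subseteq f^{-1}(U)$ is $f^{-1}(U')$ with $U'\subseteq U$ (intersect with $U$), so $\mu(V')=0$.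

**Definition (property $P$).** Let $G_0\le G$ be a nontrivial free pro-$p$ subgroup of finite rank. $P(G,G_0)$ says: for every $r\ge1$ and $0\ne z\in k[[G^r]]$ there is a retraction $\rho:G\to G_0$ (i.e. $\rho|_{G_0}=\mathrm{id}$) with $\rho^r_*(z)\ne0$ in $k[[G_0^r]]$, where $\rho^r=\rho\times\dots\times\rho$.

**Example.** $P(F,F)$ holds with $\rho=\mathrm{id}$ for $F\ne1$ free of finite rank. Also $P(\mathbf Z_p^2,\mathbf Z_p)$ holds with $G_0=\langle d\rangle$. Here $k[[\Gamma^r]]=k[[\sigma_1,\tau_1,\dots,\sigma_r,\tau_r]]$ and $r_N$ induces $\tau_\kappa\mapsto\sigma_\kappa^N$. Let $z=\sum\alpha_{a,b}\sigma^a\tau^b\neq0$ with multi-indices $a,b\in\mathbf N^r$. Let $\beta$ be the least $|b|$ with some $\alpha_{a,b}\ne0$, let $n$ be the least $|a|$ with $|b|=\beta$ and $\alpha_{a,b}\ne0$, and let $N>n$. Terms with $|b|>\beta$ end up in total degree $\ge N(\beta+1)>n+N\beta$. So the part of the image of total degree $n+N\beta$ is $\sum_{|b|=\beta,|a|=n}\alpha_{a,b}\sigma^{a+Nb}$. These monomials are distinct because $a_\kappa\le n<N$, so this part is nonzero.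

The reason for demanding this for all $z$, and not only for group elements, is that after one centralizer extension the data describing an element will be measures on products of copies of $G$ and $G/C$, usually with infinite support. Here are the results.

**Theorem A.** Every nontrivial $G\in\bigcup_n\mathcal G_n$ satisfies $P(G,G_0)$ for some nontrivial free pro-$p$ subgroup $G_0$ of finite rank. Hence every closed subgroup $H$ of such a $G$, in particular every nontrivial limit pro-$p$ group, is fully residually free pro-$p$: for $g_1,\dots,g_r\in H\setminus\{1\}$ there is a homomorphism $\rho:H\to G_0$ (the restriction of a retraction $G\to G_0$) with $\rho(g_i)\ne1$ for all $i$. In particular $H$ is residually free pro-$p$.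

**Theorem B.** Assume $P(G,G_0)$, let $1\ne C\le G$ be closed abelian (not necessarily procyclic or finitely generated), $m\ge1$, $\Gamma=G\amalg_C(C\times\mathbf Z_p^m)$. The following are equivalent: (i) $C_G(C)=C$; (ii) $P(\Gamma,G_0)$; (iii) $\Gamma$ is fully residually free pro-$p$.

**Theorem C.** If $H$ is a limit pro-$p$ group, then $k[[H]]$ has no zero divisors, and $C_H(h)$ is abelian for all $1\ne h\in H$.

## The completed group algebra of $G\amalg_C(C\times\langle t\rangle)$ as power series in $t-1$

Let $C\le G$ be closed abelian, $\langle t\rangle\cong\mathbf Z_p$, $\Gamma=G\amalg_C(C\times\langle t\rangle)$, and think of $\tau=t-1$. In a product of elements of $G$ and $\tau$'s, move the group elements to the right. This gives $(y_0\tau y_0^{-1})\cdots(y_{b-1}\tau y_{b-1}^{-1})y_b$. Since $\tau$ commutes with $C$, the factor $y_j\tau y_j^{-1}$ depends only on $y_jC$. So the monomials with $b$ factors $\tau$ should form the space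
$$X_b=X_b(G,C)=(G/C)^b\times G .$$
We make this a definition. On $\bigsqcup_bX_b$ put
$$(y_0C,\dots,y_{b-1}C,y_b)\cdot(y_0'C,\dots,y'_{b'-1}C,y'_{b'})=(y_0C,\dots,y_{b-1}C,\;y_by_0'C,\dots,y_by'_{b'-1}C,\;y_by'_{b'}).$$
This is well defined and continuous, with unit $1\in X_0=G$. Both bracketings of a triple product give
$$(y_0C,\dots,y_{b-1}C,\,y_by'_0C,\dots,y_by'_{b'-1}C,\,y_by'_{b'}y''_0C,\dots,y_by'_{b'}y''_{b''-1}C,\,y_by'_{b'}y''_{b''}),$$
so the product is associative. Put $\tau=(C,1)\in X_1$. Then $c\tau=(C,c)=\tau c$ for $c\in C$, $y\tau y^{-1}=(yC,1)$, and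
$$(y_0C,\dots,y_{b-1}C,y_b)=(y_0\tau y_0^{-1})\cdots(y_{b-1}\tau y_{b-1}^{-1})\,y_b.\tag{1}$$
Let $\mathcal H=\mathcal H(G,C)=\prod_{b\ge0}k[[X_b]]$ with the induced product. It is the inverse limit of the finite rings $\mathcal H_{U,b_0}=\bigoplus_{b<b_0}k[X_b(G/U,CU/U)]$, with $U$ open normal in $G$ and products of degree $\ge b_0$ set to $0$.

**Example.** If $G=C$, then $X_b$ is a copy of $C$ and $\mathcal H=k[[C]][[\tau]]$. For $C=\mathbf Z_p$ this is $k[[\sigma,\tau]]$.

**Lemma 1.** There is an isomorphism of topological rings $\Phi:k[[\Gamma]]\to\mathcal H$ with $\Phi(g)=g$ $(g\in G)$ and $\Phi(t)=1+\tau$. Its inverse $\Psi$ satisfies $\Psi(y_0C,\dots,y_{b-1}C,y_b)=\prod_{j<b}(y_jty_j^{-1}-1)\cdot y_b$. In particular $G$ and $C\times\langle t\rangle$ embed in $\Gamma$.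

*Proof.* Until embedding is known, elements of $G$ and $t$ inside $\Gamma$ denote their images.

**Step 1: a pro-$p$ group inside $\mathcal H$.** The push-out property only speaks about pro-$p$ groups, so we need one that contains $G$ and $1+\tau$. Let $I(G)$ be the augmentation ideal of $k[[G]]$ and $J=I(G)\times\prod_{b\ge1}k[[X_b]]$. Its image $\bar J$ in $\mathcal H_{U,b_0}$ is an ideal. If $I(G/U)^a=0$, then $\bar J^a$ lies in the ideal of elements of positive degree, whose $b_0$-th power is $0$. So $\bar J$ is nilpotent, and $1+\bar J$ is a finite group whose order $|\bar J|$ is a power of $p$. As $J$ is closed, $1+J$ is the inverse limit of these groups, hence pro-$p$.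

**Step 2: $\Phi$.** We use the universal property. The element $1+\tau\in1+J$ commutes with $C$, and $G\subseteq1+J$. So the push-out property gives $\Gamma\to1+J$ with $g\mapsto g$, $t\mapsto1+\tau$. As $\mathcal H$ is an inverse limit of finite $k$-algebras, this extends to a continuous ring homomorphism $\Phi:k[[\Gamma]]\to\mathcal H$.

**Step 3: $\Psi$.** We build a map in the other direction. The formula for $\Psi$ on $\bigsqcup X_b$ is well defined because $t$ commutes with $C$ in $\Gamma$, and it is continuous. It is multiplicative, because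
$$y_b\prod_j(y_j'ty_j'^{-1}-1)=\prod_j\bigl(y_by_j't(y_by_j')^{-1}-1\bigr)\,y_b .$$
It maps $X_b$ into the $b$-th power of the augmentation ideal of $k[[\Gamma]]$. In each $k[\Gamma/W]$, $W$ open normal, these powers vanish for large $b$, so only finitely many components contribute there. Hence $\Psi$ extends to a continuous linear map $\mathcal H\to k[[\Gamma]]$. It is a ring homomorphism, being multiplicative on the dense subring spanned by the points.

**Step 4: they are inverse to each other.** It suffices to check generators. $\Psi\Phi$ fixes $G$ and $t$, which generate $\Gamma$ topologically, so it is the identity. $\Phi\Psi$ fixes $G$ and $\tau$, which by (1) generate a dense subring, so it is the identity.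

**Step 5: embeddings.** We read them off in $\mathcal H$. The map $G\to k[[X_0]]$ is injective. The ring $k[[C\times\langle t\rangle]]=k[[C]][[t-1]]$ maps isomorphically onto $\prod_bk[[C]]\tau^b\subseteq\mathcal H$, because $c\mapsto c\tau^b=(C,\dots,C,c)$ is an injection $C\to X_b$. $\square$

Taking completed tensor powers,
$$k[[\Gamma^r]]\cong\mathcal H^{\hat\otimes r}=\prod_{b\in\mathbf N^r}k[[X_{b_1}\times\dots\times X_{b_r}]].$$

**Naturality.** Let $\varphi:G\to F$ satisfy $\varphi(C)\le D$ with $D\le F$ closed abelian. The maps $X_b(\varphi):(y_jC;y_b)\mapsto(\varphi(y_j)D;\varphi(y_b))$ respect the products, so they induce a continuous ring homomorphism $X(\varphi)_*:\mathcal H(G,C)\to\mathcal H(F,D)$ with $g\mapsto\varphi(g)$, $\tau\mapsto\tau$. Let $\tilde\varphi:\Gamma\to\Gamma'=F\amalg_D(D\times\langle t\rangle)$ be induced by $\varphi$ and $t\mapsto t$, and let $\Phi'$ be the isomorphism of Lemma 1 for $\Gamma'$. Then $\Phi'\tilde\varphi_*$ and $X(\varphi)_*\Phi$ agree on $G$ and $t$, so they are equal. Hence $\tilde\varphi^r_*$ acts on the $b$-component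 as $(X_{b_1}(\varphi)\times\dots\times X_{b_r}(\varphi))_*$.

To extend centralizers one generator at a time we need the new abelian subgroup to be self-centralizing.

**Lemma 2.** $A=C\times\langle t\rangle$ satisfies $C_\Gamma(A)=A$.

*Proof.* Let $g\in\Gamma$ commute with $t$, and $\Phi(g)=(g_b)_b$. Comparing components, $\tau g_b=g_b\tau$ in $k[[X_{b+1}]]$ for each $b$. Left and right multiplication by $\tau$ are induced by the injective maps $X_b\to X_{b+1}$
$$\lambda(y_0C,\dots,y_{b-1}C,y_b)=(C,y_0C,\dots,y_{b-1}C,y_b),\qquad\varrho(y_0C,\dots,y_{b-1}C,y_b)=(y_0C,\dots,y_{b-1}C,y_bC,y_b).$$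
By (M4), $\Sigma=\operatorname{supp}g_b$ satisfies $\lambda(\Sigma)=\varrho(\Sigma)$. So for $x=(y_0C,\dots,y_b)\in\Sigma$ there is $x'=(y'_0C,\dots,y'_b)\in\Sigma$ with $\varrho(x)=\lambda(x')$, i.e. $y_0C=C$, $y_{j+1}C=y'_jC$ for $0\le j<b$, and $y_b=y_b'$. Thus $y_0\in C$ for every element of $\Sigma$. If $y_j\in C$ for every element of $\Sigma$, apply this to $x'$ to get $y_{j+1}C=y'_jC=C$. By induction all $y_j\in C$, $0\le j\le b$. So $\Sigma\subseteq C\tau^b$, and $g_b\in k[[C]]\tau^b$ by (M3). By Step 5 above, $g\in k[[A]]$. As $g$ is a point mass, $g\in A$. Since $A$ is abelian, $C_\Gamma(A)=A$. $\square$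

## From $G$ to a free group: separating the cosets of $C$ by conjugates of one element

Everything will be reduced to the following statement about free groups, proved in the next three sections.

**Proposition 3.** Let $F$ be free pro-$p$ of finite rank, $1\ne D=\langle d\rangle\cong\mathbf Z_p$ with $C_F(D)=D$, $\Gamma=F\amalg_D(D\times\langle t\rangle)$, and $r_N:\Gamma\to F$ the retraction with $t\mapsto d^N$. If $0\ne z\in k[[\Gamma^r]]$, then $(r_N^r)_*(z)\ne0$ for all sufficiently large powers $N$ of $p$.

For the reduction, a component $z_b$ of $z\in k[[\Gamma^r]]$ lives on a product of copies of $G/C$ and $G$, whereas $P(G,G_0)$ speaks about powers of $G$. We therefore embed $G/C$ in $G$.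

**Lemma 4.** If $P(G,G_0)$ holds and $1\ne C\le G$ is closed abelian with $C_G(C)=C$, then $C_G(h)=C$ for every $1\ne h\in C$.

*Proof.* $C\le C_G(h)$ since $C$ is abelian. Suppose $[g,h]=1$ but $[g,c]\ne1$ with $c\in C$. By (M1), $([g,c]-1)\otimes(h-1)\ne0$ in $k[[G^2]]$, so $P$ gives $\rho$ with $\rho([g,c])\ne1\ne\rho(h)$. But $\rho(g)$ and $\rho(c)$ lie in $C_{G_0}(\rho(h))$, which is abelian by (F6): a contradiction. So $g\in C_G(C)=C$. $\square$

**Proposition 5.** If $P(G,G_0)$ holds and $1\ne C\le G$ is closed abelian with $C_G(C)=C$, then $P(\Gamma,G_0)$ holds for $\Gamma=G\amalg_C(C\times\langle t\rangle)$.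

*Proof.* Let $0\ne z=(z_b)_{b\in\mathbf N^r}\in k[[\Gamma^r]]$, and fix $b$ with $z_b\ne0$.

**Step 1: choose $\rho$ on $G$.** It must not kill $z_b$ even after cosets of $C$ are replaced by cosets in a free group. Fix $1\ne h\in C$. By Lemma 4, $\iota:G/C\to G$, $yC\mapsto yhy^{-1}$, is well defined and injective. Using $\iota$ on all factors $G/C$ we get an injection $\iota_b:X_{b_1}\times\dots\times X_{b_r}\to G^K$, $K=\sum_\kappa(b_\kappa+1)$. By (M1) and (M2), $(\iota_b)_*z_b\otimes(h-1)\in k[[G^{K+1}]]$ is nonzero. By $P(G,G_0)$ there is a retraction $\rho:G\to F:=G_0$ with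
$$\rho^K_*(\iota_b)_*z_b\ne0\quad\text{and}\quad\rho(h)\ne1.$$

**Step 2: pass to $\mathcal H(F,D)$.** This is the naturality of the power series description. Put $D=C_F(\rho(h))$. By (F6), $D\cong\mathbf Z_p$ and $C_F(D)=D$. Also $\rho(C)\le D$, as $C$ commutes with $h$. The map $\iota^F:F/D\to F$, $yD\mapsto y\rho(h)y^{-1}$, is well defined, and $\rho\circ\iota=\iota^F\circ\bar\rho$, where $\bar\rho:G/C\to F/D$ is induced by $\rho$. Forming $\iota^F_b$ from $\iota^F$ as $\iota_b$ from $\iota$, we get
$$\rho^K_*(\iota_b)_*z_b=(\iota_b^F)_*\Bigl(\prod_\kappa X_{b_\kappa}(\rho)\Bigr)_*z_b ,$$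
so $\bigl(\prod_\kappa X_{b_\kappa}(\rho)\bigr)_*z_b\ne0$. By naturality, $z$ has nonzero image in $k[[\Gamma_\rho^r]]$, where $\Gamma_\rho=F\amalg_D(D\times\langle t\rangle)$.

**Step 3: descend to $F$.** By Proposition 3, for some $N$ the composite $\Gamma\to\Gamma_\rho\xrightarrow{r_N}F=G_0$ does not kill $z$. On $G$ it equals $\rho$, so it is a retraction onto $G_0$. $\square$

The choice of $\rho$ depends on the whole measure $z_b$, and $P$ is used on $K+1$ factors even when $r=1$. This is why $P$ is stated for all $z$ and all $r$.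

## An open normal subgroup in which the conjugates of $d^{q_0}$ have distinct directions

Now let $F,D=\langle d\rangle$ be as in Proposition 3. The first attempt is to copy the computation in $k[[\sigma,\tau]]$ with $k[[F]]=k\langle\langle X_1,\dots,X_m\rangle\rangle$ and $\sigma=d-1$, comparing leading forms after $\tau\mapsto\sigma^Q$. If $d\notin\Phi(F)$, the leading form of $\sigma$ is a nonzero vector, and this will work. In general it breaks down.

**Example.** Let $F$ be free on $x,y$ and $d=x^py^{p^2}$. First, $d$ is not a $p$-th power. Suppose $d=e^p$. Then $e$ has image $(1,p)$ in $F^{ab}\cong\mathbf Z_p^2$. Let $C_p=\langle s\rangle$ be cyclic of order $p$, and map $F$ to $\mathbf Z_p[C_p]\rtimes C_p$ by $x\mapsto s$, $y\mapsto1\in\mathbf Z_p[C_p]$. Then $e\mapsto(m,s)$ for some $m$, and $(m,s)^p=(\sum_{i<p}s^im,1)$ commutes with $s$; but $d$ maps to $p^2\cdot1\in\mathbf Z_p[C_p]$, which does not. So $C_F(d)=\langle d\rangle=D$. With $X=x-1$, $Y=y-1$ we have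
$$\sigma=d-1=(1+X^p)(1+Y^{p^2})-1=X^p+Y^{p^2}+X^pY^{p^2},$$
with leading form $X^p$. The element $X\tau-\tau X=(xD,x)-(D,x)$ of $\mathcal H(F,D)$ is nonzero, since $x\notin D$ (look in $F^{ab}$). It maps to $X\sigma^Q-\sigma^QX$, whose two terms have the same leading form $X^{pQ+1}$. The image is not zero, since $x$ does not commute with $d^Q$, but leading forms in $k[[F]]$ do not show this.

The remedy is to compute in $k[[Y]]$ for an open normal $Y\lhd F$ in which a power $c$ of $d$ is a member of a basis, so that $c-1$ has a vector as leading form. The price is that $F/D$ splits into several $Y$-orbits, so several conjugates $fcf^{-1}$ enter. Their leading vectors must point in different directions.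

**Lemma 6.** There is an open normal $Y\lhd F$ such that, with $c=d^{q_0}$, $q_0=[D:D\cap Y]$ (so $c$ generates $D\cap Y$), and $V=Y/\Phi(Y)$:

(a) $c\notin\Phi(Y)$;

(b) if $f\in F$ and the images of $fcf^{-1}$ and $c$ in $V$ are proportional, then $f\in YD$.

If $d\notin\Phi(F)$, then $Y=F$ does it: $c=d$, and (b) is empty.

*Tool.* Let a free pro-$p$ group $T$ of finite rank act on a finite $k$-module $M$ through a finite quotient $p$-group $B$; write $\bar x$ for the image of $x$ in $B$. A *crossed homomorphism* is a continuous $\delta:T\to M$ with $\delta(xy)=\delta(x)+\bar x\,\delta(y)$. It is the same as a lift of $T\to B$ to a homomorphism $x\mapsto(\delta(x),\bar x)$ into the finite $p$-group $M\rtimes B$, so its values on a basis of $T$ can be prescribed arbitrarily. It satisfies $\delta(x^l)=\bigl(\sum_{i<l}\bar x^i\bigr)\delta(x)$ and $\delta(x^{-1})=-\bar x^{-1}\delta(x)$. On the kernel of $T\to B$ it is a homomorphism into an elementary abelian group, so it kills the Frattini subgroup of that kernel.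

*Proof.* **Step 1: a first subgroup $Y_0$ with (a).** Choose $Y_0$ open normal in $F$ with $d\notin Y_0$; put $Y'=DY_0$, $q=[D:D\cap Y_0]>1$. As $Y'/Y_0$ is a nontrivial cyclic group generated by the image of $d$, we have $d\notin\Phi(Y')$. By (F4) there is a basis $d,e_2,\dots,e_m$ of $Y'$. Let $\delta:Y'\to k[Y'/Y_0]$ be the crossed homomorphism with $\delta(d)=1$, $\delta(e_j)=0$. It kills $\Phi(Y_0)$, while $\delta(d^q)=\sum_{i<q}\bar d^{\,i}\ne0$. So $d^q\notin\Phi(Y_0)$, and $d^q$ generates $D\cap Y_0$.

**Step 2: the Frattini chain.** We follow the stabilizer of the image of the relevant power of $d$ down the chain. Let $Y_{n+1}=\Phi(Y_n)$. These are open and normal in $F$, and $\bigcap Y_n=1$, because iterated Frattini subgroups of a finite $p$-group reach $1$. Let $c_0=d^q$, $c_{n+1}=c_n^p$, and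
$$S_n=\{f\in F: fc_nf^{-1}\equiv c_n\bmod\Phi(Y_n)\}.$$
We claim that for all $n\ge0$:

1. $c_n$ generates $D\cap Y_n$;
2. $c_n\notin\Phi(Y_n)$;
3. $S_{n+1}\subseteq S_n$;
4. $S_{n+1}\cap Y_n=\langle c_n\rangle Y_{n+1}$.

By Step 1, claims 1 and 2 hold for $n=0$. Assume 1 and 2 for $n$. We prove 1 and 2 for $n+1$, and 3 and 4 for $n$.

*Claim 1 for $n+1$.* $D\cap Y_{n+1}\le\langle c_n\rangle$ contains $c_n^p$ but not $c_n$, so it is $\langle c_{n+1}\rangle$. In particular $c_n\in Y_n$ and $c_{n+1}\in Y_{n+1}$, so the groups $S_n$, $S_{n+1}$ are stabilizers for the conjugation actions of $F$ on $Y_n/\Phi(Y_n)$ and $Y_{n+1}/\Phi(Y_{n+1})$.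

*Claim 2 for $n+1$.* Let $x_1=c_n,x_2,\dots,x_m$ be a basis of $Y_n$ (F4), $E=Y_n/Y_{n+1}$, and let $\delta=(\delta_j):Y_n\to k[E]^m$ be the crossed homomorphism with $\delta(x_j)=e_j$ (standard basis). It is a homomorphism on $Y_{n+1}$ that kills $\Phi(Y_{n+1})$. For $x\in Y_{n+1}$, $y\in Y_n$ we have $\bar x=1$, so
$$\delta(yxy^{-1})=\delta(y)+\bar y\,\delta(x)+\bar y\bar x\,\delta(y^{-1})=\bar y\,\delta(x).\tag{2}$$
Put $\mathcal N=\sum_{i<p}\bar x_1^i\in k[E]$. Since $\bar x_1$ has order $p$, $\delta(c_{n+1})=\mathcal Ne_1\ne0$. So $c_{n+1}\notin\Phi(Y_{n+1})$.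

*Claim 3.* Let $f\in S_{n+1}$ and $y=fc_nf^{-1}\in Y_n$. Then $y^p=fc_{n+1}f^{-1}\equiv c_{n+1}$ mod $\Phi(Y_{n+1})$, so
$$\Bigl(\sum_{i<p}\bar y^i\Bigr)\delta(y)=\delta(y^p)=\mathcal Ne_1 .$$
If $\bar y=1$, the left side is $p\,\delta(y)=0$: impossible. The left side is invariant under $\bar y$, so $\bar y\mathcal N=\mathcal N$. Hence $\bar y=\bar x_1^a$ with $p\nmid a$, and $\sum_{i<p}\bar y^i=\mathcal N$. The first coordinate gives $\mathcal N(\delta_1(y)-1)=0$. The coefficients of $\mathcal N\xi$ are the sums of the coefficients of $\xi$ over the cosets of $\langle\bar x_1\rangle$, so the annihilator of $\mathcal N$ is the kernel of $k[E]\to k[E/\langle\bar x_1\rangle]$. Therefore $\delta_1(y)$ has augmentation $1$. But the augmentation of $\delta_1$ is the homomorphism $Y_n\to k$ with $x_1\mapsto1$, $x_j\mapsto0$ $(j\ge2)$. It factors through $E$ and takes the value $a$ at $\bar y=\bar x_1^a$. So $a\equiv1$ mod $p$ and $\bar y=\bar x_1$, i.e. $fc_nf^{-1}\equiv c_n$ mod $\Phi(Y_n)$, i.e. $f\in S_n$.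

*Claim 4.* Let $f\in S_{n+1}\cap Y_n$. By (2) and $f\in S_{n+1}$, $\bar f\mathcal Ne_1=\delta(fc_{n+1}f^{-1})=\delta(c_{n+1})=\mathcal Ne_1$. So $\bar f\in\langle\bar x_1\rangle$ and $f\in\langle c_n\rangle Y_{n+1}$. Conversely, $c_n$ commutes with $c_{n+1}$, and $Y_{n+1}$ acts trivially by conjugation on the abelian group $Y_{n+1}/\Phi(Y_{n+1})$, so $\langle c_n\rangle Y_{n+1}\subseteq S_{n+1}\cap Y_n$.

**Step 3: the index $[S_n:DY_n]$ becomes constant.** We compare the stabilizer with the smallest group it could be. Clearly $DY_n\subseteq S_n$. By claims 1 and 4, $DY_{n+1}\cap Y_n=(D\cap Y_n)Y_{n+1}=\langle c_n\rangle Y_{n+1}=S_{n+1}\cap Y_n$. For $A\le B$ of finite index and $M$ normal we have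
$$[B:A]=[BM:AM]\,[B\cap M:A\cap M];$$
indeed $[BM:AM]=[B:B\cap AM]=[B:A(B\cap M)]$ and $[A(B\cap M):A]=[B\cap M:A\cap M]$. With $B=S_{n+1}$, $A=DY_{n+1}$, $M=Y_n$,
$$[S_{n+1}:DY_{n+1}]=[S_{n+1}Y_n:DY_n]\le[S_n:DY_n],$$
since $S_{n+1}Y_n\le S_n$ by claim 3. So $[S_n:DY_n]=j$ is constant for $n\ge n_0$, and then $S_{n+1}Y_n=S_n$ for $n\ge n_0$. Inductively, for $l\ge n\ge n_0$, $S_{l+1}Y_n=S_{l+1}Y_lY_n=S_lY_n=S_n$.

**Step 4: $j=1$.** We pass to the limit and use that $D$ is self-centralizing. Let $S=\bigcap_nS_n\ge D$. For $f\in S_n$, $n\ge n_0$, the sets $fY_n\cap S_l$ $(l\ge n)$ are nonempty by Step 3, compact and decreasing, so $fY_n\cap S\ne\emptyset$. Thus $SY_n=S_n$, and $[S:S\cap DY_n]=[SY_n:DY_n]=j$ for all $n\ge n_0$. The decreasing groups $S\cap DY_n$, all of index $j$ in $S$, are therefore equal to their intersection, which is $D$ because $\bigcap_nDY_n=D$. Hence $[S:D]=j<\infty$. Now $S$ is free pro-$p$ by (F1), and finitely generated since its open subgroup $D$ is. By (F2), $0=d(D)-1=j(d(S)-1)$, so $S\cong\mathbf Z_p$ is abelian. Then $S\le C_F(D)=D$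 and $j=1$. So $S_n=DY_n$ for $n\ge n_0$.

**Step 5: conclusion.** Take $Y=Y_n$ with $n\ge n_0$. Then $c=c_n$, and (a) is claim 2. For (b), the closed subgroup of $F$ stabilizing the line spanned by the image of $c$ in $V$ acts on this line through $\mathbf F_p^\times$, whose order is prime to $p$. So it acts trivially, and it is contained in $S_n=DY=YD$. $\square$

## Large powers of pairwise non-proportional vectors in a tensor algebra

Let $V$ be a finite-dimensional $k$-space and $u_1,\dots,u_s\in V$ nonzero and pairwise non-proportional, $s\ge1$. For each $i$ let $E_i\ni u_i$ be a basis of $V$, and let $\mathcal W_i$ be the set of words in $E_i$ (including the empty one) not ending in $u_i$. Let $\mathcal W_*$ be the set of all words in a fixed basis of $V$. Words are regarded as elements of the tensor algebra $T(V)$. We want products of words and large powers $u_i^Q$ to be independent. The condition "not ending in $u_i$" is needed: $u_i\cdot u_i^Q\cdot1=1\cdot u_i^Q\cdot u_i$. So is a lower bound on $Q$: if $\dim V=2$, the elements $u_1^Q,\dots,u_s^Q$ lie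 in the space of symmetric tensors, of dimension $Q+1$, so $Q\ge s-1$ is necessary.

**Lemma 7.** Let $b,n\ge0$ and $Q\ge n+s-1$. The elements
$$e(i,w)=w_0u_{i_1}^Qw_1u_{i_2}^Q\cdots u_{i_b}^Qw_b\in V^{\otimes(n+Qb)},$$
with $i\in\{1,\dots,s\}^b$, $w_j\in\mathcal W_{i_{j+1}}$ $(0\le j<b)$, $w_b\in\mathcal W_*$, $\sum|w_j|=n$, are linearly independent.

*Proof.* For $b=0$ this is trivial. Let $b\ge1$, $n_j=|w_j|$, $N_j=n_0+\dots+n_{j-1}\le n$.

**Step 1: positions that do not depend on $w$.** The blocks move with $w$, but by at most $n$, so each has a fixed core. The $j$-th block $u_{i_j}^Q$ occupies the positions $N_j+(j-1)Q+1,\dots,N_j+jQ$. It contains the core $K_j=[(j-1)Q+n+1,\,jQ]$, of length $L=Q-n\ge s-1$. The other positions form the segments $J_j=[jQ+1,jQ+n]$, $0\le j\le b$. As $N_j\le n\le Q$, the pure tensor $e(i,w)$ reads as follows on the segments: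

- on $J_0$: $w_0u_{i_1}^{n-n_0}$;
- on $J_j$, $0<j<b$: $u_{i_j}^{N_j}w_ju_{i_{j+1}}^{n-N_{j+1}}$;
- on $J_b$: $u_{i_b}^{N_b}w_b$.

After reordering the tensor positions, $e(i,w)$ becomes $\theta_i(w)\otimes u_{i_1}^{\otimes L}\otimes\dots\otimes u_{i_b}^{\otimes L}$, where $\theta_i(w)\in(V^{\otimes n})^{\otimes(b+1)}$ is the tensor of the segments.

**Step 2: separating the indices $i$.** The cores do this. The tensors $u_1^{\otimes L},\dots,u_s^{\otimes L}$ are linearly independent. For each $i$, take a product of $L\ge s-1$ linear functionals, all nonzero on $u_i$ and including for every $i'\ne i$ one that vanishes on $u_{i'}$; it is nonzero on $u_i^{\otimes L}$ and vanishes on the others. So the tensors $u_{i_1}^{\otimes L}\otimes\dots\otimes u_{i_b}^{\otimes L}$ are independent as $i$ varies, and it suffices that for fixed $i$ the $\theta_i(w)$ are independent.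

**Step 3: recovering $w$ from left to right.** Fix $i$ and consider a linear relation among the $\theta_i(w)$. For distinct $w_0\in\mathcal W_{i_1}$ of length $\le n$, the $w_0u_{i_1}^{n-n_0}$ are distinct words of length $n$ in $E_{i_1}$ ($w_0$ is recovered by deleting the trailing letters $u_{i_1}$), hence independent. So the part of the relation with any given $w_0$ is itself a relation. We may fix $w_0$, and hence $N_1$. Then for distinct $w_1\in\mathcal W_{i_2}$ of length $\le n-N_1$ the $w_1u_{i_2}^{n-N_2}$ are distinct words of length $n-N_1$ in $E_{i_2}$, and left multiplication by $u_{i_1}^{N_1}$ is injective. So we may fix $w_1$, and so on up to $w_{b-1}$. Finally the $w_b\in\mathcal W_*$ of length $n-N_b$ are independent, and left multiplication by $u_{i_b}^{N_b}$ preserves this. So the relation is trivial. $\square$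

## Proof of Proposition 3

**Step 1: setup over $Y$.** We introduce the vectors to which Lemma 7 will be applied. Take $Y,c,q_0,V$ from Lemma 6, and let $R=k[[Y]]=\prod_\nu V^{\otimes\nu}\supset T(V)$ as in (F5). Let $f_1,\dots,f_s$ represent $F/YD$, and put
$$c_i=f_icf_i^{-1}\in Y,\qquad\sigma_i=c_i-1\in R,\qquad u_i\in V\text{ the image of }c_i .$$
By Lemma 6(a) the $u_i$ are nonzero. They are pairwise non-proportional: if $u_i$ and $u_j$ are proportional, apply conjugation by $f_j^{-1}$; then Lemma 6(b) gives $f_j^{-1}f_i\in YD$, so $i=j$. By (F5), $\sigma_i=u_i+{}$terms of higher degree. Choose $E_i,\mathcal W_i,\mathcal W_*$ as in the previous section.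

**Step 2: coordinates on $X_b(F,D)$.** We cut $F/D$ and $F$ into pieces made of copies of $Y$. The group $Y$ acts on $F/D$ with orbits $Yf_iD=f_iYD$ (as sets of cosets) and stabilizers $Y\cap f_iDf_i^{-1}=\langle c_i\rangle$. So $F/D=\bigsqcup_iY/\langle c_i\rangle$ via $w\langle c_i\rangle\mapsto wf_iD$. With a finite transversal $\mathcal T$, $F=\bigsqcup_{\vartheta\in\mathcal T}Y\vartheta$, we get
$$X_b(F,D)=\bigsqcup_{i\in\{1,\dots,s\}^b,\ \vartheta\in\mathcal T}O_i\vartheta,\qquad O_i=Y/\langle c_{i_1}\rangle\times\dots\times Y/\langle c_{i_b}\rangle\times Y .$$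

**Step 3: the map $r_N$ in these coordinates.** Let $N=q_0Q$ with $Q$ a power of $p$. As $q_0$ is a power of $p$, every large power of $p$ is of this form. Then $d^N=c^Q$, and $c_i^Q-1=\sigma_i^Q$ in characteristic $p$. By Lemma 1, $r_N$ sends the point $(w_0f_{i_1}D,\dots,w_{b-1}f_{i_b}D,w_b\vartheta)$ of $O_i\vartheta$ to
$$\prod_{j<b}w_j(c_{i_{j+1}}^Q-1)w_j^{-1}\cdot w_b\vartheta=w_0\,\sigma_{i_1}^Q\,w_0^{-1}w_1\,\sigma_{i_2}^Q\cdots\sigma_{i_b}^Q\,w_{b-1}^{-1}w_b\,\vartheta.\tag{3}$$
The quotients $w_{j-1}^{-1}w_j$ suggest new coordinates. The surjection $Y^{b+1}\to O_i$, $(v_0,\dots,v_b)\mapsto(v_0,v_0v_1,\dots,v_0\cdots v_b)$ (first $b$ entries taken modulo the $\langle c_{i_j}\rangle$) induces a continuous linear map $\pi_i:R^{\hat\otimes(b+1)}=k[[Y^{b+1}]]\to k[[O_i]]$. Write $[a_0|\dots|a_b]=\pi_i(a_0\otimes\dots\otimes a_b)$. By (3), on $k[[O_i]]\vartheta$ the map induced by $r_N$ is $\xi\vartheta\mapsto e_Q(\xi)\vartheta$, where $e_Q:k[[O_i]]\to R$ is continuous linear and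
$$e_Q([a_0|\dots|a_b])=a_0\sigma_{i_1}^Qa_1\cdots\sigma_{i_b}^Qa_b.\tag{4}$$
For group elements $a_\nu=v_\nu$ this is (3) with $w_j=v_0\cdots v_j$; the general case follows by multilinearity and continuity.

**Step 4: the sliding relation.** Symbols are not unique because of the quotients $Y/\langle c_{i_j}\rangle$. For $1\le j\le b$,
$$[\dots|a_{j-1}\sigma_{i_j}|a_j|\dots]=[\dots|a_{j-1}|\sigma_{i_j}a_j|\dots].\tag{5}$$
By multilinearity and continuity it is enough to take group elements $a_\nu=v_\nu$, with $c_{i_j}$ in place of $\sigma_{i_j}$. Then both sides have the same partial products, except for $v_0\cdots v_{j-1}c_{i_j}$ versus $v_0\cdots v_{j-1}$. These agree in $Y/\langle c_{i_j}\rangle$, where this entry lives.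

**Step 5: spanning by admissible symbols.** We use (5) to bring every element into a form to which Lemma 7 applies. Call $w=(w_0,\dots,w_b)$ *admissible* for $i$ if $w_j\in\mathcal W_{i_{j+1}}$ $(j<b)$ and $w_b\in\mathcal W_*$, and let $|w|=\sum_j|w_j|$. *Every element of $k[[O_i]]$ is a convergent sum $\sum\alpha_w[w_0|\dots|w_b]$ with $\alpha_w\in k$, $w$ admissible.*

There are finitely many $w$ of each total length. As the total length tends to infinity, $w_0\otimes\dots\otimes w_b\to0$ in $R^{\hat\otimes(b+1)}=\prod V^{\otimes n_0}\otimes\dots\otimes V^{\otimes n_b}$, so $[w_0|\dots|w_b]\to0$ by continuity of $\pi_i$. So the set $\mathcal E$ of all such sums is the image of a product of copies of $k$, which is compact, under a continuous linear map. It is a closed subspace.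

The elements $w\sigma_i^m$ ($w\in\mathcal W_i$, $m\ge0$) have leading forms $wu_i^m$, and these are all words in $E_i$, each once. Those of degree $\nu$ form a basis of $V^{\otimes\nu}$. So by successive approximation, degree by degree, each $a\in R$ is a convergent sum $\sum\alpha_{w,m}w\sigma_i^m$.

We show by descending induction on $j$ that $[w_0|\dots|w_{j-1}|a_j|\dots|a_b]\in\mathcal E$ if $w_\nu\in\mathcal W_{i_{\nu+1}}$ for $\nu<j$ and $a_j,\dots,a_b\in R$ are arbitrary. For $j=b$, expand $a_b$ in words from $\mathcal W_*$ and use that $\mathcal E$ is closed. For $j<b$, write $a_j=\sum\alpha_{w,m}w\sigma_{i_{j+1}}^m$ with $w\in\mathcal W_{i_{j+1}}$. By (5),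
$$[w_0|\dots|w_{j-1}|w\sigma_{i_{j+1}}^m|a_{j+1}|\dots]=[w_0|\dots|w_{j-1}|w|\sigma_{i_{j+1}}^ma_{j+1}|\dots],$$
which lies in $\mathcal E$ by the case $j+1$; now use closedness. The case $j=0$ says that $\mathcal E$ contains all symbols. Their span is dense, since $Y^{b+1}\to O_i$ is onto. So $\mathcal E=k[[O_i]]$.

**Step 6: the same for $r$ factors.** Every element of $k[[O_{i^1}\times\dots\times O_{i^r}]]=\hat\bigotimes_\kappa k[[O_{i^\kappa}]]$ is a convergent sum $\sum\alpha_w[w^1]\otimes\dots\otimes[w^r]$ with $w^\kappa$ admissible for $i^\kappa$. By continuity of $\hat\bigotimes\pi_{i^\kappa}$ the terms tend to $0$ as the total length tends to infinity, so these sums again form a closed subspace. It contains every $\xi_1\otimes\dots\otimes\xi_r$ with $\xi_\kappa\in k[[O_{i^\kappa}]]$ (multiply out the expansions), in particular all point masses, whose span is dense.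

**Step 7: isolating one coset.** Let $0\ne z\in k[[\Gamma^r]]=\prod_bk[[X_{b_1}\times\dots\times X_{b_r}]]$. Decompose $z=\sum_{\vartheta\in\mathcal T^r}z_\vartheta\,\vartheta$ along the last coordinates, with $z_\vartheta\in\prod_b\bigoplus_ik[[O_{i^1}\times\dots\times O_{i^r}]]$, $i=(i^1,\dots,i^r)$, $i^\kappa\in\{1,\dots,s\}^{b_\kappa}$. Since $k[[F^r]]=\bigoplus_\vartheta k[[Y^r]]\vartheta$ and $(r_N^r)_*(z)=\sum_\vartheta e_Q(z_\vartheta)\vartheta$, where $e_Q$ now denotes the continuous linear map into $k[[Y^r]]=R^{\hat\otimes r}$ given by $r$-fold tensor powers of (4), it suffices to show $e_Q(z_\vartheta)\ne0$ for all large $Q$, for one $\vartheta$ with $z_\vartheta\ne0$. By Step 6 write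
$$z_\vartheta=\sum\alpha_{b,i,w}\,[w^1]\otimes\dots\otimes[w^r],\qquad b\in\mathbf N^r,$$
a convergent sum with not all $\alpha$ zero. The $\alpha$'s are chosen once and do not depend on $Q$. As $e_Q$ is continuous, it may be applied termwise.

**Step 8: the lowest component of the image is not zero.** This is the computation in $k[[\sigma,\tau]]$ again, with Lemma 7 in place of the independence of monomials. Let $\beta$ be the least $|b|=\sum b_\kappa$ occurring with a nonzero $\alpha$, and $n$ the least $|w|=\sum_\kappa|w^\kappa|$ occurring with nonzero $\alpha$ and $|b|=\beta$. Let $Q\ge n+s$ be a power of $p$. The space $R^{\hat\otimes r}=\prod V^{\otimes m_1}\otimes\dots\otimes V^{\otimes m_r}$ is multigraded; the total degree is $\sum m_\kappa$. Since $\sigma_i=u_i+{}$higher terms, a term with data $(b,i,w)$, $|w^\kappa|=n_\kappa$, is mapped by $e_Q$ to an element with lowest form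
$$\bigotimes_\kappa w_0^\kappa\,u_{i_1^\kappa}^Q\,w_1^\kappa\cdots u_{i^\kappa_{b_\kappa}}^Q\,w^\kappa_{b_\kappa}\quad\text{of multidegree }(n_\kappa+Qb_\kappa)_\kappa ,$$
all other components having larger total degree.

Terms with $|b|>\beta$ contribute only in total degree $\ge Q(\beta+1)>n+Q\beta$. Terms with $|b|=\beta$, $|w|>n$ contribute only in total degree $>n+Q\beta$. So the component of $e_Q(z_\vartheta)$ of total degree $n+Q\beta$ is the sum of $\alpha_{b,i,w}$ times the lowest forms over $|b|=\beta$, $|w|=n$. As $n_\kappa\le n<Q$, the multidegree determines all $n_\kappa$ and $b_\kappa$. For fixed $(n_\kappa),(b_\kappa)$ the lowest forms are linearly independent: apply Lemma 7 in each tensor factor (note $Q\ge n_\kappa+s-1$), and use that tensor products of linearly independent families are linearly independent. Some coefficient is nonzero, so this component is nonzero, and $e_Q(z_\vartheta)\ne0$. This proves Proposition 3. $\blacksquare$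

## Climbing the tower: proof of Theorem A

**Step 1: no trivial groups in the tower.** Proposition 5 needs $C\ne1$. Let $1\ne G\in\mathcal G_n$ with tower $G_0,\dots,G_n=G$. If some $G_j$ is trivial, take the largest such $j$; then $j<n$ and $G_{j+1}\cong\mathbf Z_p^m$ with $m\ge1$, which also equals $\mathbf Z_p\amalg_{\mathbf Z_p}\mathbf Z_p^m$. So $G$ has a tower starting from $\mathbf Z_p$ in which no term is trivial. Hence we may assume all $G_j\ne1$. Then every $C$ used is $\ne1$, since $C_{G_j}(1)=G_j\ne1$.

**Step 2: one generator at a time.** Proposition 5 adjoins a single $t$. $P(G_0,G_0)$ holds with $\rho=\mathrm{id}$. Suppose $P(G_{j-1},G_0)$ holds, and $G_j=G_{j-1}\amalg_CA$ with $A=C\times\langle t_1\rangle\times\dots\times\langle t_l\rangle$. Put $A_i=C\times\langle t_1\rangle\times\dots\times\langle t_i\rangle$ and $\Gamma_i=G_{j-1}\amalg_CA_i$, so $\Gamma_0=G_{j-1}$, $A_0=C$. Then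
$$\Gamma_i=\Gamma_{i-1}\amalg_{A_{i-1}}(A_{i-1}\times\langle t_i\rangle).$$
Indeed, a homomorphism from the right side to a pro-$p$ group is a triple of homomorphisms on $G_{j-1}$, $A_{i-1}$, $A_i$, the first two agreeing on $C$ and the last two on $A_{i-1}$; this is the same as a pair of homomorphisms on $G_{j-1}$ and $A_i$ agreeing on $C$. By induction on $i$, starting with $C_{G_{j-1}}(C)=C$, Lemmas 1 and 2 applied to $A_{i-1}\le\Gamma_{i-1}$ show that $\Gamma_{i-1}$ and $A_i$ embed in $\Gamma_i$ and that $A_i$ is self-centralizing in $\Gamma_i$. By Proposition 5 and induction, $P(\Gamma_i,G_0)$ holds for $i=0,\dots,l$. So $P(G_j,G_0)$ holds, and therefore $P(G,G_0)$.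

**Step 3: from measures back to elements.** We now specialize $z$. Let $H\le G$ be closed and $g_1,\dots,g_r\in H\setminus\{1\}$. By (M1), $z=(g_1-1)\otimes\dots\otimes(g_r-1)\ne0$ in $k[[G^r]]$. A retraction $\rho:G\to G_0$ with $\rho^r_*(z)=\bigotimes(\rho(g_i)-1)\ne0$ satisfies $\rho(g_i)\ne1$ for all $i$. With $r=1$: limit pro-$p$ groups are residually free pro-$p$ (a trivial group is trivially so). $\blacksquare$

## Which centralizers may be extended: proof of Theorem B

**(i)⇒(ii).** Iterate Proposition 5 and Lemmas 1 and 2 exactly as in Step 2 of the previous section; these were proved for arbitrary closed abelian $C\ne1$.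

**(ii)⇒(iii).** This is Step 3 of the previous section, with $\Gamma$ in place of $G$ and $H=\Gamma$.

**(iii)⇒(i).** We exhibit two elements that no homomorphism to a free pro-$p$ group can keep alive together. Suppose $g\in C_G(C)\setminus C$, let $1\ne h\in C$, and let $t$ be a member of a basis of $\mathbf Z_p^m$. Map $\Gamma$ onto $G\amalg_C(C\times\langle t\rangle)$ by killing the other basis elements. By Lemma 1, $gtg^{-1}\ne t$ there, because $g\tau g^{-1}=(gC,1)\ne(C,1)=\tau$; also $h\ne1$ there. So $h\ne1$ and $[g,t]\ne1$ in $\Gamma$. For every homomorphism $\varphi$ from $\Gamma$ to a free pro-$p$ group with $\varphi(h)\ne1$, both $\varphi(g)$ and $\varphi(t)$ lie in the centralizer of $\varphi(h)$, which is abelian by (F6). So $\varphi([g,t])=1$. Thus no $\varphi$ is nontrivial on both $h$ and $[g,t]$, contradicting (iii). $\blacksquare$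

**Example: "fully" cannot be dropped in (iii).** Let $G=\mathbf Z_p^2$, which satisfies $P$ by Theorem A, and let $C$ be a direct factor $\mathbf Z_p$. Then $\Gamma=G\amalg_C(C\times\mathbf Z_p)\cong\mathbf Z_p\times(\mathbf Z_p\amalg\mathbf Z_p)$: on both sides a homomorphism to a pro-$p$ group is a choice of three elements, the first commuting with the other two. The projections to the two free factors show that $\Gamma$ is residually free pro-$p$, although $C_G(C)=G\ne C$.

## Zero divisors and centralizers: proof of Theorem C

The case $H=1$ is trivial. Otherwise $H\le G$ with $P(G,G_0)$ by Theorem A.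

**No zero divisors.** We move two factors to $G_0$ simultaneously. If $z,w\in k[[H]]$ are nonzero, then $z\otimes w\ne0$ in $k[[G^2]]$ by (M1) and (M2), so some $\rho$ has $\rho_*(z)\otimes\rho_*(w)\ne0$, i.e. $\rho_*(z)\ne0\ne\rho_*(w)$. By (F5), $k[[G_0]]\cong k\langle\langle X_1,\dots,X_n\rangle\rangle$, which is a domain because leading forms multiply without cancellation in the free algebra. So $\rho_*(zw)=\rho_*(z)\rho_*(w)\ne0$, and $zw\ne0$.

**Abelian centralizers.** This is the argument of Lemma 4. If $a,b\in H$ commute with $h\ne1$ and $[a,b]\ne1$, choose $\rho$ with $\rho(h)\ne1\ne\rho([a,b])$, by Theorem A. But $\rho(a)$ and $\rho(b)$ lie in $C_{G_0}(\rho(h))$, which is abelian by (F6): a contradiction. $\blacksquare$
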